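
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The product finite model property\\ for squares of minimal temporal logics}


\begin{abstract}
Let $\mathbf{K.t}_n$ be the minimal $n$-temporal logic. We prove that every formula outside the product logic $\mathbf{K.t}_n\times\mathbf{K.t}_m$ is refuted in a product of two finite frames; in particular, all squares $(\mathbf{K.t}_n)^2$ have the product finite model property, as was conjectured. The same holds, with a computable bound on the frames, for products of logics axiomatized by inclusion, converse, reflexivity and seriality axioms. Transitivity cannot be added to this list, even in one coordinate. The method is to unravel both factors to trees of finite height, to collapse each column of the model separately, and to rebuild the horizontal factor from maps of one finite vertical tree, with sufficiently many copies of every node, onto the collapsed columns.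
\end{abstract}

\section{Introduction}

\subsection*{The question}

Formulas are built from variables, $\bot$, $\to$ and finitely many boxes $\Box_i$; as usual $\Diamond_i=\neg\Box_i\neg$. Frames are nonempty. For a relation $R$ we write $R(t)=\{t' : tRt'\}$.

For $n\ge1$, the \emph{minimal $n$-temporal logic} $\mathbf{K.t}_n$ is the least normal modal logic with boxes $\Box_i$, $i=\pm1,\dots,\pm n$, that contains the axioms $\Diamond_i\Box_{-i}p\to p$ for all these $i$. Its Kripke frames are the frames $(W,(R_i)_{i=\pm1,\dots,\pm n})$ with $R_{-i}=R_i^{-1}$ for every $i$: there are $n$ arbitrary relations, and we may move along each of them forward and backward. The logics $\mathbf K_n$, $\mathbf D_n$, $\mathbf T_n$ have boxes $\Box_1,\dots,\Box_n$; $\mathbf K_n$ is the least normal logic in this language, $\mathbf D_n$ adds the axioms $\Diamond_i\top$, and $\mathbf T_n$ adds the axioms $\Box_ip\to p$.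

The \emph{product} of $F_1=(W_1,(R_i)_{i\in I})$ and $F_2=(W_2,(S_j)_{j\in J})$ is the frame on $W_1\times W_2$ with horizontal relations $R_i^h$ and vertical relations $S_j^v$, where
\begin{align*}
(x,y)R^h_i(x',y') &\iff xR_ix' \text{ and } y=y',\\
(x,y)S^v_j(x',y') &\iff x=x' \text{ and } yS_jy'.
\end{align*}
They interpret boxes $\Box^h_i$ and $\Box^v_j$. The \emph{product logic} $L_1\times L_2$ is the set of formulas in the combined language that are valid in $F_1\times F_2$ for every $L_1$-frame $F_1$ and every $L_2$-frame $F_2$; we write $L^2=L\times L$.

\begin{definition}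
The logic $L_1\times L_2$ has the \emph{product fmp} if every formula not in it is refuted in some product $F_1\times F_2$ of a finite $L_1$-frame $F_1$ and a finite $L_2$-frame $F_2$.
\end{definition}

This asks for more than finite models. The usual ways of making a model finite pass to a quotient, and a quotient of a product is in general not a product. To stay inside products one must shrink the two factors separately, although the valuation ties them together.

Gabbay and Shehtman proved that $\mathbf K_n^2$, $\mathbf D_n^2$, $\mathbf T_n^2$ have the product fmp \cite{GS00}, and that $\mathbf{K.t}_n\times\mathbf K_n$ has it \cite{GS02}, for every $n\ge1$. In \cite{SQ} it is conjectured that $(\mathbf{K.t}_n)^2$ has the product fmp for every $n\ge 1$. We prove this. In $(\mathbf{K.t}_n)^2$ every horizontal step and every vertical step can be undone, so a point introduced as a witness for one formula must fit both the row and the column in which it is placed.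

\subsection*{Results}

\begin{theorem}\label{thm:A}
For all $n,m\ge1$ the logic $\mathbf{K.t}_n\times\mathbf{K.t}_m$ has the product fmp. In particular, $(\mathbf{K.t}_n)^2$ has the product fmp for every $n\ge1$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let each of $L_1,L_2$ be axiomatized, over finitely many boxes, by any set of axioms of the forms
\[
\Box_jp\to\Box_ip,\qquad p\to\Box_i\Diamond_jp,\qquad \Box_ip\to p,\qquad \Diamond_i\top
\]
(where $i=j$ is allowed). Then $L_1\times L_2$ has the product fmp, with a computable bound on the sizes of the finite frames. Hence $L_1\times L_2$ is decidable.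
\end{theorem}

This covers $\mathbf K_n$, $\mathbf D_n$, $\mathbf T_n$, $\mathbf{K.t}_n$, $\mathbf{KB}$, $\mathbf{KTB}$, serial or reflexive temporal logics, and all mixtures of them. ($\mathbf{KB}$ has one box and the axiom $p\to\Box\Diamond p$; $\mathbf{KTB}$ adds $\Box p\to p$.)

Let $\mathbf{K4}$ and $\mathbf{K4.t}$ be the logics whose frames are $(W,R)$ and $(W,R,R^{-1})$, respectively, with $R$ transitive.

\begin{proposition}\label{prop:C}
Let $L_2$ be as in Theorem~\ref{thm:B}, with at least one box. Then neither $\mathbf{K4}\times L_2$ nor $\mathbf{K4.t}\times L_2$ has the product fmp.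
\end{proposition}

Section~\ref{sec:example} carries out the construction in a small case that shows the idea. Section~\ref{sec:trees} contains the two tools, collapse and lifting; Section~\ref{sec:core} proves the central finiteness theorem for products of trees. Theorem~\ref{thm:A} follows by unraveling in Section~\ref{sec:unravel}, Theorem~\ref{thm:B} in Section~\ref{sec:onestep}, and Proposition~\ref{prop:C} is proved in Section~\ref{sec:trans}.

\section{The idea in a small case}\label{sec:example}

Let $F$ be the $\mathbf{K.t}_1$-frame consisting of a root $r$ and one further point for every integer $k$, where $R_1=\{(r,k):k\in\mathbb Z\}$ and $R_{-1}=R_1^{-1}$. On $F\times F$ let $p$ be true exactly at the points $(k,l)$, $k,l\in\mathbb Z$, with $k\le l$ (Figure~\ref{fig:ex}, left). Writing $\Box^h$, $\Box^v$ for the boxes with index $1$, we have at $(r,r)$ the formula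
\[
\varphi_0=\Diamond^h\top\wedge\Box^h(\Diamond^vp\wedge\Diamond^v\neg p)\wedge\Box^v(\Diamond^hp\wedge\Diamond^h\neg p).
\]
We look for a finite product with a similar model. The two most direct attempts fail, although $\varphi_0$ does not even use the backward boxes.

\emph{Restricting to finitely many rows and columns fails.} Suppose that, besides $r$, finite sets $A,B\subseteq\mathbb Z$ of columns and rows are kept and $\varphi_0$ still holds at $(r,r)$. Then $A\ne\varnothing$. The column $k=\min A$ needs a row $l\in B$ where $p$ is false, so $l<k$; this row needs a column $k'\in A$ where $p$ is true, so $k'\le l<\min A$, a contradiction.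

\emph{Identifying rows that look the same fails.} Any two rows $l<l'$ differ in the column $l'$, so nothing is identified.

\emph{Collapsing one column at a time works.} Let us merge points of one column that agree on $p$; the bisimulation below shows that such points, if they are at the same level, satisfy the same formulas. The column over $k\in\mathbb Z$ is a tree with root $(k,r)$, infinitely many children at which $p$ holds and infinitely many at which it fails. It collapses to a root with two children $a$ (for $p$) and $b$ (for $\neg p$), and this is the same tree for every $k$. The column over $r$ collapses to a root with one child $c$. The collapsed column over $k$ lies over the collapsed column over $r$, by $a,b\mapsto c$.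

Now we forget the original rows. Take a new vertical frame with root $r$ and children $t_1,\dots,t_N$, and let $f_0$ map each $t_u$ to $c$. As columns, take the root column $r$ and, as its children, \emph{all} maps of $\{t_1,\dots,t_N\}$ \emph{onto} $\{a,b\}$; let $p$ be true at $(f,t)$ iff $f(t)=a$. For $N=1$ there are no such maps. For $N=2$ there are two, and we get the model on the right of Figure~\ref{fig:ex}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \k in {1,...,4}
  \foreach \l in {1,...,4}
    {\ifnum\k>\l \draw (\k,\l) circle (0.13); \else \fill (\k,\l) circle (0.13); \fi}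
\foreach \k in {0,...,4} \draw (\k-0.11,-0.11) rectangle (\k+0.11,0.11);
\foreach \l in {1,...,4} \draw (-0.11,\l-0.11) rectangle (0.11,\l+0.11);
\node at (0,-0.7) {$r$}; \node at (1,-0.7) {$-1$}; \node at (2,-0.7) {$0$};
\node at (3,-0.7) {$1$}; \node at (4,-0.7) {$2$}; \node at (5,-0.7) {$\cdots$};
\node at (-0.8,0) {$r$}; \node at (-0.8,1) {$-1$}; \node at (-0.8,2) {$0$};
\node at (-0.8,3) {$1$}; \node at (-0.8,4) {$2$}; \node at (-0.8,4.9) {$\vdots$};
\begin{scope}[xshift=9.5cm]
\fill (1,1) circle (0.13); \fill (2,2) circle (0.13);
\draw (1,2) circle (0.13); \draw (2,1) circle (0.13);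
\foreach \k in {0,1,2} \draw (\k-0.11,-0.11) rectangle (\k+0.11,0.11);
\foreach \l in {1,2} \draw (-0.11,\l-0.11) rectangle (0.11,\l+0.11);
\node at (0,-0.7) {$r$}; \node at (1,-0.7) {$f$}; \node at (2,-0.7) {$f'$};
\node at (-0.8,0) {$r$}; \node at (-0.8,1) {$t_1$}; \node at (-0.8,2) {$t_2$};
\end{scope}
\end{tikzpicture}
\caption{Left: part of the model on the product of two stars with leaf set $\mathbb Z$; the first coordinate runs to the right, the second upward, and $p$ holds at $(k,l)$ iff $k\le l$. Right: the finite model; its columns $f,f'$ are the two maps of $\{t_1,t_2\}$ onto $\{a,b\}$. Black dots: $p$ true; white dots: $p$ false; squares: points with a root coordinate, where $p$ is false. The two models satisfy the same formulas at $(r,r)$.}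
\label{fig:ex}
\end{figure}

Relate $(r,r)$ to $(r,r)$, every $(r,l)$ to every $(r,t)$, every $(k,r)$ to every $(f,r)$, and $(k,l)$ to $(f,t)$ iff $p$ has the same truth value at both. This is a bisimulation, i.e.\ related points agree on variables and every step from one of them can be matched by a step of the same kind from the other to a related point. Indeed, from $(r,r)$ the steps lead to all $(k,r)$ and all $(r,l)$ on the left, and to all $(f,r)$ and all $(r,t)$ on the right; from $(r,l)$ and from $(r,t)$, horizontal forward steps reach both a $p$-point and a $\neg p$-point; so do vertical forward steps from $(k,r)$ and from $(f,r)$, because $f$ is onto; and every backward step leads to the point obtained by replacing one coordinate by $r$. As bisimilar points satisfy the same formulas, so do the two points $(r,r)$.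

Two facts made this work. Every column $f$ lies over $f_0$, so going back horizontally from $(f,t)$ leads to a point of the right kind. And for every $t$ and every element of $\{a,b\}$ some column $f$ takes that value at $t$; this needs $N\ge2$, since after the value at $t$ has been prescribed there must be a second node available to make $f$ onto. In general there are two complications. A column deep in the horizontal tree must lie over the columns of all its ancestors; so we will let it remember them. And columns will be lifted again and again, each lifting using up part of the multiplicity; so we will start with enough of it.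

\section{Decorated trees: collapse and lifting}\label{sec:trees}

\subsection*{Trees, rules, tree maps}

A \emph{decorated tree} over a finite set $E$ is a rooted tree $T$ of finite height, possibly with infinite branching, in which every non-root node $t$ has a label $e(t)\in E$. The level $|t|$ is the distance of $t$ from the root.

A label tells by which relation a node was reached from its parent. To treat several logics at once, we fix separately how labels produce relations. A \emph{rule} for a finite index set $I$ over $E$ is a family $\rho=(E_i^+,E_i^-,L_i)_{i\in I}$ with $E_i^+,E_i^-\subseteq E$ and $L_i\subseteq\mathbb N$. It turns $T$ into a frame $\mathrm{Fr}(T)=(T,(R_i)_{i\in I})$ in which $sR_it$ iff one of the following holds: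
\begin{itemize}
\item $t$ is a child of $s$ and $e(t)\in E_i^+$ (an edge used forward);
\item $s$ is a child of $t$ and $e(s)\in E_i^-$ (an edge used backward);
\item $s=t$ and $|s|\in L_i$ (a loop).
\end{itemize}
For $\mathbf{K.t}_n$ we will take $E_i^+=\{i\}$, $E_i^-=\{-i\}$ and no loops.

A \emph{tree map} $f:T\to M$ between decorated trees over $E$ sends the root to the root, preserves labels, and maps the set of children of each $t\in T$ \emph{onto} the set of children of $f(t)$.

\begin{lemma}\label{lem:treemap}
A tree map $f:T\to M$ preserves levels and is surjective, and for every rule, $f[R_i(t)]=R_i(f(t))$ for all $t\in T$, $i\in I$.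
\end{lemma}

\begin{proof}
The first two claims follow by induction on levels. For the third, the children of $t$ with label in $E_i^+$ are mapped onto the children of $f(t)$ with label in $E_i^+$. As $|t|=|f(t)|$, the node $t$ has a parent iff $f(t)$ has one; then the parent of $t$ goes to the parent of $f(t)$, and $e(t)\in E_i^-$ iff $e(f(t))\in E_i^-$. Finally, $|t|\in L_i$ iff $|f(t)|\in L_i$.
\end{proof}

Thus tree maps are p-morphisms (functional bisimulations) for the forward and the backward relations alike.

\subsection*{Collapse}

Let $T$ be a decorated tree of height $\le d$ and let $\lambda:T\to\Lambda$ be a coloring by a finite set $\Lambda$. We want a finite image of $T$ under a tree map that keeps the colors. Two siblings should be merged if the colored subtrees above them look the same up to repetition of siblings. This is expressed by the \emph{code} of a node, defined by recursion from the leaves toward the root: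
\[
\mathrm{code}_\lambda(t)=\bigl(e(t),\lambda(t),\{\mathrm{code}_\lambda(u):u\text{ a child of }t\}\bigr),
\]
where we put $e(\text{root})=*\notin E$. The recursion makes sense because the height is finite. Nodes with different parents can have equal codes; merging them without merging their parents would produce a node with two parents and disturb the backward relations. We therefore merge nodes only if the codes agree along the whole paths from the root. If $t_0,\dots,t_l=t$ is the path from the root to $t$, put
\[
q_\lambda(t)=(\mathrm{code}_\lambda(t_0),\dots,\mathrm{code}_\lambda(t_l)),\qquad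
M(T,\lambda)=\{q_\lambda(t):t\in T\}.
\]
The set $M(T,\lambda)$ is closed under nonempty initial segments and all its elements have the same first entry, so it is a tree: the parent is obtained by deleting the last entry. The \emph{color} of an element is the second component of its last entry; the label of a non-root element is the first component of its last entry.

\begin{lemma}\label{lem:collapse}
Let $M=M(T,\lambda)$.
\begin{enumerate}
\item[(a)] $q_\lambda:T\to M$ is a tree map that preserves colors.
\item[(b)] The children of a node $m\in M$ are the sequences $m^\frown\sigma$ where $\sigma$ runs through the third component of the last entry of $m$. Hence $M$ is determined by the code of the root of $T$.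
\item[(c)] Let $c=(|E|+1)|\Lambda|$, $c_d=c$ and $c_l=c\cdot2^{c_{l+1}}$ for $l<d$. There are sets $C_0,\dots,C_d$ with $|C_l|=c_l$, depending only on $E$, $\Lambda$ and $d$ but not on $T$ or $\lambda$, such that the code of every node of level $l$ belongs to $C_l$. In particular, $M$ is finite, and for fixed $E,\Lambda,d$ there are at most $c_0$ different trees $M(T,\lambda)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By construction, $q_\lambda$ preserves labels and colors, sends the root to the root, and sends a child $u$ of $t$ to $q_\lambda(t)^\frown\mathrm{code}_\lambda(u)$, a child of $q_\lambda(t)$. For surjectivity on children, let $m$ be a child of $q_\lambda(t)$, say $m=q_\lambda(u')$ with $u'$ a child of $t'$. Then $q_\lambda(t')=q_\lambda(t)$, hence $\mathrm{code}_\lambda(t')=\mathrm{code}_\lambda(t)$, and by comparing third components we find a child $u$ of $t$ with $\mathrm{code}_\lambda(u)=\mathrm{code}_\lambda(u')$. Thus $q_\lambda(u)=m$.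

(b) Let $m=q_\lambda(t)$. By (a) the children of $m$ are the nodes $q_\lambda(u)=m^\frown\mathrm{code}_\lambda(u)$ with $u$ a child of $t$, and the codes of these $u$ form the third component of $\mathrm{code}_\lambda(t)$, the last entry of $m$. So $M$ consists of all finite sequences that start with the root code and in which every further entry belongs to the third component of the preceding one.

(c) Put $C_d=(E\cup\{*\})\times\Lambda\times\{\varnothing\}$ and $C_l=(E\cup\{*\})\times\Lambda\times\mathcal P(C_{l+1})$ for $l<d$; then $|C_l|=c_l$. A node of level $d$ has no children, so its code is in $C_d$; the claim for $l<d$ follows by downward induction on $l$. Since $M$ has height $\le d$ and its entries come from a finite set, it is finite. The last claim follows from (b), as the root code is in $C_0$.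
\end{proof}

For a single temporal logic this would be the end of the story: unravel to the modal depth of the formula, color by the truth values of its subformulas, and collapse. In a product each column needs its own collapse, and the next lemma will hold the columns together.

\subsection*{Lifting}

A tree map $f:T\to M$ has \emph{multiplicity $\ge N$} if for all $t\in T$ and every child $b$ of $f(t)$, at least $N$ children of $t$ are mapped to $b$. Every tree map has multiplicity $\ge1$. The next lemma says that a tree map of large multiplicity can be lifted along any $\pi:M'\to M$, with a prescribed value at one node.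

\begin{lemma}[Lifting]\label{lem:lift}
Let $\pi:M'\to M$ be a tree map, where every node of $M'$ has at most $K$ children, $K\ge1$. Let $f:T\to M$ be a tree map of multiplicity $\ge KN$, where $N\ge1$. Let $t\in T$ and $m'\in M'$ satisfy $\pi(m')=f(t)$. Then there is a tree map $f':T\to M'$ of multiplicity $\ge N$ such that $\pi f'=f$ and $f'(t)=m'$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:treemap}, $|t|=|f(t)|=|m'|=:l$. Let $t_0,\dots,t_l=t$ and $m'_0,\dots,m'_l=m'$ be the paths from the roots. Since $\pi(m_r')$ and $f(t_r)$ are both the ancestor of $f(t)$ at level $r$, we have $\pi(m'_r)=f(t_r)$.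

We define $f'$ level by level so that $\pi f'=f$ and $f'(t_r)=m_r'$. The root goes to the root. Suppose that $f'(u)=a$ has been defined, with $\pi(a)=f(u)$. For every child $b$ of $f(u)$ let
\begin{align*}
A_b&=\text{the set of children of $a$ mapped by $\pi$ to $b$},\\
U_b&=\text{the set of children of $u$ mapped by $f$ to $b$}.
\end{align*}
Then $1\le|A_b|\le K$ because $\pi$ is a tree map, and $|U_b|\ge KN$. So there is a map $g_b:U_b\to A_b$ all of whose fibers have at least $N$ elements. If $u=t_r$ with $r<l$ and $b=f(t_{r+1})$, then $t_{r+1}\in U_b$ and $m'_{r+1}\in A_b$ (it is a child of $m_r'=a$ with $\pi(m'_{r+1})=b$); composing $g_b$ with a permutation of $U_b$, we may arrange $g_b(t_{r+1})=m'_{r+1}$. Let $f'$ agree with $g_b$ on $U_b$, for every $b$. Every child of $u$ lies in exactly one $U_b$, so this defines $f'$ on the children of $u$, and $\pi f'=f$ there.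

Every child of $a$ lies in some $A_b$, so $f'$ maps the children of $u$ onto those of $a$, with at least $N$ preimages each. Labels are preserved: $e(f'(v))=e(\pi f'(v))=e(f(v))=e(v)$ for every child $v$ of $u$.
\end{proof}

\section{Finite products of trees}\label{sec:core}

\begin{theorem}\label{thm:core}
Let $X,Y$ be decorated trees over finite sets $E^1,E^2$, of heights $\le d_1,d_2$, with rules $\rho_1$ (for $I$) and $\rho_2$ (for $J$). Let $\mathfrak M$ be a model on $\mathrm{Fr}(X)\times\mathrm{Fr}(Y)$, and $\Sigma$ a finite set of formulas closed under subformulas. Then there are finite decorated trees $X^*,Y^*$ over $E^1,E^2$, of heights $\le d_1,d_2$, and a model $\mathfrak M^*$ on $\mathrm{Fr}(X^*)\times\mathrm{Fr}(Y^*)$, with the same rules, such that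
\begin{enumerate}
\item[(a)] every point of $\mathfrak M^*$ satisfies the same formulas of $\Sigma$ as some point of $\mathfrak M$;
\item[(b)] $(\mathrm{root},\mathrm{root})$ satisfies the same formulas of $\Sigma$ in $\mathfrak M^*$ and in $\mathfrak M$.
\end{enumerate}
\end{theorem}

The rest of this section is the proof. The plan is that of Section~\ref{sec:example}: collapse each column of $\mathfrak M$ to a finite tree, let $Y^*$ consist of many copies of the nodes of the collapsed root column, and let the columns of $\mathfrak M^*$ be given by tree maps of $Y^*$ onto the collapsed columns. We write $R_i$ and $S_j$ for the relations produced by $\rho_1$ and $\rho_2$, on any tree over $E^1$ and $E^2$ respectively, and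
\[
\tau(x,y)=\{\psi\in\Sigma:\mathfrak M,(x,y)\models\psi\}.
\]
The \emph{column} over $x\in X$ is the tree $Y$ regarded as colored by $\tau(x,\cdot)$.

\subsection*{Columns that remember their ancestors}

Backward horizontal steps compare a column with the column of its parent. Two nodes of $Y$ may agree at $x$ and disagree at the parent of $x$; so if columns were collapsed according to $\tau(x,\cdot)$ alone, there would in general be no map from the collapsed column over $x$ to the one over its parent. We therefore color the column over $x$ by its entire history. Let $x_0,\dots,x_k=x$ be the path from the root $x_0$ of $X$ to $x$, and put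
\[
\lambda_x(y)=(\tau(x_0,y),\dots,\tau(x_k,y))\in\mathcal P(\Sigma)^{k+1},\qquad M_x=M(Y,\lambda_x),\qquad q_x=q_{\lambda_x}.
\]
For $m\in M_x$ let $\mathrm{last}(m)$ be the last component of the color of $m$. As $q_x$ preserves colors,
\begin{equation}\label{eq:last}
\mathrm{last}(q_x(y))=\tau(x,y).
\end{equation}

\subsection*{Projections}

Let $z$ be a child of $x$. Then $\lambda_z(y)=\lambda_x(y)^\frown\tau(z,y)$. Consider the operation $\delta$ that deletes, recursively, the last component of all colors in a code:
\[
\delta(e,(\tau_0,\dots,\tau_{k+1}),S)=\bigl(e,(\tau_0,\dots,\tau_k),\{\delta(\sigma):\sigma\in S\}\bigr).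
\]
By induction from the leaves of $Y$, $\delta(\mathrm{code}_{\lambda_z}(y))=\mathrm{code}_{\lambda_x}(y)$. Applying $\delta$ to every entry of a sequence gives a map $\pi_z:M_z\to M_x$ with
\begin{equation}\label{eq:proj}
\pi_z\circ q_z=q_x .
\end{equation}
As a function, $\pi_z$ depends only on the set $M_z$.

The map $\pi_z$ is a tree map. It sends the root to the root and preserves labels. A child of $m'\in M_z$ has the form $q_z(u)$ where the parent $y$ of $u$ satisfies $q_z(y)=m'$; by \eqref{eq:proj} it is sent to $q_x(u)$, a child of $q_x(y)=\pi_z(m')$. Finally let $m'=q_z(y)$ and let $b$ be a child of $\pi_z(m')=q_x(y)$. As $q_x$ is a tree map, $y$ has a child $u$ with $q_x(u)=b$; then $q_z(u)$ is a child of $m'$ and $\pi_z(q_z(u))=b$.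

\subsection*{Finitely many kinds of columns}

Call two children $z,z'$ of the same node $x$ of $X$ \emph{equivalent} if $e(z)=e(z')$ and $M_z=M_{z'}$ (equality of sets; then also $\pi_z=\pi_{z'}$). The colorings $\lambda_z$ of all children $z$ of $x$ have values in the same finite set $\mathcal P(\Sigma)^{|x|+2}$, so by Lemma~\ref{lem:collapse}(c) there are only finitely many different trees $M_z$ among them, and the children of $x$ fall into finitely many classes. Let $X^\circ\subseteq X$ be a subtree that contains the root and, for every $x\in X^\circ$, exactly one child of $x$ from each class. It is finitely branching and of finite height, hence finite. Fix $K\ge1$ such that every node of every $M_x$, $x\in X^\circ$, has at most $K$ children.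

The set $X^\circ$ lists the kinds of columns that are needed, but it does not serve as the new horizontal tree: Section~\ref{sec:example} showed that one kind of column may have to be used several times, in different positions over the rows.

\subsection*{The vertical tree $Y^*$}

Along a branch of $X^*$ there will be at most $d_1$ liftings, each of which divides the guaranteed multiplicity by $K$. So we start with $K^{d_1}$ copies of every node. Let $Y^*$ be the set of all sequences $((m_1,\nu_1),\dots,(m_l,\nu_l))$, $l\ge0$, where $m_1$ is a child of the root of $M_{x_0}$, each $m_{r+1}$ is a child of $m_r$, and the $\nu_r$ are integers with $1\le \nu_r\le K^{d_1}$. The parent is obtained by dropping the last pair, and the label is $e(m_l)$. This tree is finite of height $\le d_2$. Sending the empty sequence to the root and every other sequence to its $m_l$, we get a tree map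
\[
f_0:Y^*\to M_{x_0}\quad\text{of multiplicity}\ge K^{d_1}.
\]

\subsection*{The horizontal tree $X^*$}

A node of $X^*$ is a path in $X^\circ$ together with a way to read each of its collapsed columns on $Y^*$, each reading lying over the previous one. Precisely, the nodes of level $k$ are the sequences $\xi=((x_0,f_0),\dots,(x_k,f_k))$ such that
\begin{itemize}
\item $x_0,\dots,x_k$ is a path in $X^\circ$ starting at the root, and $f_0$ is the map above;
\item for $1\le r\le k$, $f_r:Y^*\to M_{x_r}$ is a tree map of multiplicity $\ge K^{d_1-r}$ with $\pi_{x_r}f_r=f_{r-1}$.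
\end{itemize}
The parent is obtained by dropping the last pair, and $e(\xi)=e(x_k)$ for $k\ge1$. Since $X^\circ$, $Y^*$ and the trees $M_x$ are finite, $X^*$ is finite; its height is $\le d_1$.

\subsection*{The model $\mathfrak M^*$}

For $\xi\in X^*$ as above and $\eta\in Y^*$ put $\theta(\xi,\eta)=\mathrm{last}(f_k(\eta))$. Let a variable $p\in\Sigma$ be true at $(\xi,\eta)$ iff $p\in\theta(\xi,\eta)$, and let all other variables be false everywhere. By \eqref{eq:last},
\begin{equation}\label{eq:theta}
\theta(\xi,\eta)=\tau(x_k,y)\quad\text{whenever}\quad q_{x_k}(y)=f_k(\eta),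
\end{equation}
and such a $y$ exists because $q_{x_k}$ is surjective.

\begin{lemma}[Truth Lemma]\label{lem:truth}
For all $\psi\in\Sigma$ and all $(\xi,\eta)$: $\ \mathfrak M^*,(\xi,\eta)\models\psi$ iff $\psi\in\theta(\xi,\eta)$.
\end{lemma}

\begin{proof}
Induction on $\psi$. For variables this is the definition. For $\bot$ and $\to$ it follows from the induction hypothesis, since by \eqref{eq:theta} the set $\theta(\xi,\eta)$ consists of the formulas of $\Sigma$ true at a point of $\mathfrak M$. For the boxes, let $\xi$ have level $k$, and fix $y\in Y$ with $q_{x_k}(y)=f_k(\eta)=:m$.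

\smallskip
\emph{Vertical boxes, $\psi=\Box^v_j\chi$.} Both $f_k$ and $q_{x_k}$ are tree maps into $M_{x_k}$, so by Lemma~\ref{lem:treemap} and \eqref{eq:last}
\[
\{\theta(\xi,\eta'):\eta'\in S_j(\eta)\}=\{\mathrm{last}(m'):m'\in S_j(m)\}=\{\tau(x_k,y'):y'\in S_j(y)\}.
\]
Hence $\Box^v_j\chi\in\theta(\xi,\eta)=\tau(x_k,y)$ iff $\chi\in\theta(\xi,\eta')$ for all $\eta'\in S_j(\eta)$, and the induction hypothesis for $\chi$ applies.

\smallskip
\emph{Horizontal boxes, $\psi=\Box^h_i\chi$.} By the induction hypothesis it suffices to show that $\Box^h_i\chi\in\theta(\xi,\eta)$ iff $\chi\in\theta(\xi',\eta)$ for all $\xi'\in R_i(\xi)$. First we note that if $k\ge1$ and $\xi'$ is the parent of $\xi$, then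
\begin{equation}\label{eq:parent}
\theta(\xi',\eta)=\tau(x_{k-1},y),
\end{equation}
with the same $y$: indeed $f_{k-1}(\eta)=\pi_{x_k}f_k(\eta)=\pi_{x_k}q_{x_k}(y)=q_{x_{k-1}}(y)$, and \eqref{eq:theta} applies to $\xi'$.

($\Rightarrow$) Let $\Box^h_i\chi\in\theta(\xi,\eta)$ and $\xi R_i\xi'$.
\begin{itemize}
\item $\xi'=\xi$ and $k\in L_i$. Then $x_kR_ix_k$, and $\Box_i^h\chi\in\tau(x_k,y)$ gives $\chi\in\tau(x_k,y)=\theta(\xi,\eta)$.
\item $\xi'$ is the parent of $\xi$ and $e(\xi)=e(x_k)\in E_i^-$. Then $x_kR_ix_{k-1}$, so $\chi\in\tau(x_{k-1},y)=\theta(\xi',\eta)$ by \eqref{eq:parent}.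
\item $\xi'=\xi^\frown(z,f')$ and $e(z)\in E_i^+$. Choose $y_1$ with $q_z(y_1)=f'(\eta)$. Then $q_{x_k}(y_1)=\pi_zq_z(y_1)=\pi_zf'(\eta)=f_k(\eta)$, so $\theta(\xi,\eta)=\tau(x_k,y_1)$ by \eqref{eq:theta}, and $\Box^h_i\chi\in\tau(x_k,y_1)$. As $x_kR_iz$, we get $\chi\in\tau(z,y_1)=\theta(\xi',\eta)$.
\end{itemize}

($\Leftarrow$) Let $\Box^h_i\chi\notin\theta(\xi,\eta)=\tau(x_k,y)$. Then there is $z\in X$ with $x_kR_iz$ and $\chi\notin\tau(z,y)$.
\begin{itemize}
\item $z=x_k$ and $k\in L_i$. Then $\xi R_i\xi$ and $\chi\notin\theta(\xi,\eta)$.
\item $z=x_{k-1}$ and $e(x_k)\in E_i^-$. Then the parent $\xi'$ of $\xi$ satisfies $\xi R_i\xi'$, and $\chi\notin\theta(\xi',\eta)$ by \eqref{eq:parent}.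
\item $z$ is a child of $x_k$ and $e(z)\in E_i^+$. Let $z'\in X^\circ$ be the child of $x_k$ equivalent to $z$, and put $m'=q_z(y)\in M_z=M_{z'}$. Then
\[
\pi_{z'}(m')=\pi_z(q_z(y))=q_{x_k}(y)=f_k(\eta)\qquad\text{and}\qquad \mathrm{last}(m')=\tau(z,y)\not\ni\chi .
\]
As $k+1=|z|\le d_1$, Lemma~\ref{lem:lift} applies to $\pi_{z'}$ and $f_k$ with $N=K^{d_1-k-1}$. It yields a tree map $f':Y^*\to M_{z'}$ of multiplicity $\ge K^{d_1-(k+1)}$ with $\pi_{z'}f'=f_k$ and $f'(\eta)=m'$. Hence $\xi'=\xi^\frown(z',f')$ belongs to $X^*$; we have $\xi R_i\xi'$ because $e(z')=e(z)\in E_i^+$; and $\theta(\xi',\eta)=\mathrm{last}(m')\not\ni\chi$. \qedhere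
\end{itemize}
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:core}]
Part (a) follows from Lemma~\ref{lem:truth} and \eqref{eq:theta}. For (b), $f_0(\mathrm{root})$ is the root of $M_{x_0}$, which is $q_{x_0}(\mathrm{root})$; so $\theta(\mathrm{root},\mathrm{root})=\tau(\mathrm{root},\mathrm{root})$ by \eqref{eq:theta}.
\end{proof}

\begin{remark}
The two factors play different roles. Finite height of $Y$ makes the codes well defined and finite in number; finite height of $X$ bounds the number of successive liftings and so makes a finite initial multiplicity sufficient. In the example of Section~\ref{sec:example}, let $X=Y$ be the star with all labels $1$, let $\Sigma$ be the set of subformulas of $\varphi_0$, and take the least possible $K$. Then $d_1=1$ and $K=2$, and $X^*$, $Y^*$ are exactly the two factors found there: by the bisimulation of that section, all points $(r,l)$ satisfy the same formulas, so do all points $(k,r)$, and so do $(k,l)$ and $(k',l')$ if they agree on $p$.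
\end{remark}

\section{Unraveling and the proof of Theorem~\ref{thm:A}}\label{sec:unravel}

To apply Theorem~\ref{thm:core} we must replace arbitrary frames by trees of finite height. Let $F=(W,(R^F_i)_{i\in I})$ be a frame, $a\in W$ and $d\ge0$. The \emph{unraveling} of $F$ from $a$ to depth $d$ is the decorated tree over $E=I$ of all sequences
\[
\sigma=(i_1,a_1,\dots,i_l,a_l),\qquad 0\le l\le d,\quad a_{r-1}R^F_{i_r}a_r\ (1\le r\le l),\quad a_0=a .
\]
The parent is obtained by dropping the last pair, $e(\sigma)=i_l$ for $l\ge1$, and $\mathrm{end}(\sigma)=a_l$. Only forward steps are recorded; for a temporal frame these include the steps along $R^F_{-i}$.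

The \emph{horizontal depth} of a formula is the maximal nesting of horizontal boxes in it, and the \emph{vertical depth} is defined in the same way.

\begin{lemma}\label{lem:unravel}
Let $F_1,F_2$ be frames with index sets $I,J$, and let $X,Y$ be their unravelings from $a,b$ to depths $d_1,d_2$. Assume that the rule used for $X$ satisfies
\begin{enumerate}
\item[(U1)] if $|\sigma|<d_1$ and $\sigma R_i\sigma'$ in $\mathrm{Fr}(X)$, then $\mathrm{end}(\sigma)\,R_i^{F_1}\,\mathrm{end}(\sigma')$;
\item[(U2)] $i\in E_i^+$ for all $i\in I$;
\end{enumerate}
and that the rule used for $Y$ has the same properties with respect to $F_2,J,d_2$. Given a model on $F_1\times F_2$, let $p$ be true at $(\sigma,\sigma_2)$ in $\mathrm{Fr}(X)\times\mathrm{Fr}(Y)$ iff it is true at $(\mathrm{end}\,\sigma,\mathrm{end}\,\sigma_2)$, for every variable $p$. If $\psi$ has horizontal depth $\le d_1-|\sigma|$ and vertical depth $\le d_2-|\sigma_2|$, then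
\[
(\sigma,\sigma_2)\models\psi\iff(\mathrm{end}\,\sigma,\mathrm{end}\,\sigma_2)\models\psi .
\]
\end{lemma}

\begin{proof}
Induction on $\psi$; only boxes need an argument, and the assumptions are symmetric in the two coordinates, so let $\psi=\Box^h_i\chi$. Its horizontal depth is at least $1$, hence $|\sigma|<d_1$. If $\sigma R_i\sigma'$, then $\mathrm{end}(\sigma)R_i^{F_1}\mathrm{end}(\sigma')$ by (U1). Conversely, if $\mathrm{end}(\sigma)R_i^{F_1}w$, then $\sigma'=\sigma^\frown(i,w)$ is in $X$, $\sigma R_i\sigma'$ by (U2), and $\mathrm{end}(\sigma')=w$. In both cases $|\sigma'|\le|\sigma|+1$, so the horizontal depth of $\chi$ is at most $d_1-|\sigma|-1\le d_1-|\sigma'|$ and the induction hypothesis applies at $(\sigma',\sigma_2)$. Therefore $\chi$ is true at all $R_i^h$-successors of $(\sigma,\sigma_2)$ iff it is true at all $R_i^h$-successors of $(\mathrm{end}\,\sigma,\mathrm{end}\,\sigma_2)$.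
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $I=E=\{\pm1,\dots,\pm n\}$ use the rule $E_i^+=\{i\}$, $E_i^-=\{-i\}$, $L_i=\varnothing$, and for $\{\pm1,\dots,\pm m\}$ the analogous one.

For every decorated tree $T$ over $E$, $\mathrm{Fr}(T)$ is a $\mathbf{K.t}_n$-frame. Indeed, $sR_{-i}t$ means that $t$ is a child of $s$ with label $-i$, or $s$ is a child of $t$ with label $i$; and this is exactly what $tR_is$ means.

For unravelings of $\mathbf{K.t}_n$-frames $F$, condition (U2) holds, and so does (U1). If $\sigma'$ is a child of $\sigma$ with label $i$, then $\mathrm{end}(\sigma)R_i^F\mathrm{end}(\sigma')$ by the definition of the unraveling. If $\sigma'$ is the parent of $\sigma$ and $e(\sigma)=-i$, then $\mathrm{end}(\sigma')R_{-i}^F\mathrm{end}(\sigma)$, and $R^F_{-i}=(R^F_i)^{-1}$ gives $\mathrm{end}(\sigma)R_i^F\mathrm{end}(\sigma')$. This is where it is used that the given frames are temporal.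

Now let $\varphi\notin\mathbf{K.t}_n\times\mathbf{K.t}_m$. Then $\neg\varphi$ is true at some $(a,b)$ in a model on $F_1\times F_2$, where $F_1$ is a $\mathbf{K.t}_n$-frame and $F_2$ a $\mathbf{K.t}_m$-frame. Let $d_1,d_2$ be the horizontal and vertical depths of $\varphi$, and $X,Y$ the unravelings from $a,b$ to these depths. By Lemma~\ref{lem:unravel}, $\neg\varphi$ is true at $(\mathrm{root},\mathrm{root})$ in a model on $\mathrm{Fr}(X)\times\mathrm{Fr}(Y)$. Apply Theorem~\ref{thm:core} with $\Sigma$ the set of subformulas of $\neg\varphi$. It gives finite trees $X^*,Y^*$ and a model on $\mathrm{Fr}(X^*)\times\mathrm{Fr}(Y^*)$ with $\neg\varphi$ true at $(\mathrm{root},\mathrm{root})$. As shown above, $\mathrm{Fr}(X^*)$ is a finite $\mathbf{K.t}_n$-frame and $\mathrm{Fr}(Y^*)$ a finite $\mathbf{K.t}_m$-frame.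
\end{proof}

\section{One-step conditions: proof of Theorem~\ref{thm:B}}\label{sec:onestep}

Nothing in Theorem~\ref{thm:core} is specific to $\mathbf{K.t}_n$. To treat another logic it would suffice to have a rule that makes all trees of bounded height into frames of the logic and satisfies (U1) and (U2). For the logics of Theorem~\ref{thm:B} we now find rules that achieve this except for seriality, which will be transferred separately.

Let $I$ be finite, and consider the following \emph{one-step conditions} on frames $(W,(R_i)_{i\in I})$:
\begin{center}
(inc)\ $R_i\subseteq R_j$;\quad (conv)\ $R_i\subseteq R_j^{-1}$;\quad (ref)\ $R_i$ is reflexive;\quad (ser)\ $R_i$ is serial,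
\end{center}
where serial means that every point has an $R_i$-successor. They correspond to the axioms
\[
\Box_jp\to\Box_ip,\qquad p\to\Box_i\Diamond_jp,\qquad\Box_ip\to p,\qquad\Diamond_i\top .
\]
Each condition implies validity of its axiom directly. Conversely, if $sR_it$ but not $sR_jt$, the first axiom fails at $s$ when $p$ is false exactly at $t$; if $sR_it$ but not $tR_js$, the second fails at $s$ when $p$ is true exactly at $s$; if not $sR_is$, the third fails at $s$ when $p$ is false exactly at $s$; the fourth says literally that successors exist. So for a set $\Gamma$ of one-step conditions, the frames of the logic $L_\Gamma$ with the corresponding axioms are exactly the frames satisfying $\Gamma$. For instance, $\Diamond_i\Box_{-i}p\to p$ becomes $p\to\Box_i\Diamond_{-i}p$ after substituting $\neg p$ for $p$ and contraposing, so $\mathbf{K.t}_n=L_\Gamma$ with $\Gamma=\{R_i\subseteq R_{-i}^{-1}:i=\pm1,\dots,\pm n\}$.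

\subsection*{The rule}

Consider a step from $u$ to $v$ and think of $(j,+)$ as the statement $uR_jv$ and of $(j,-)$ as the statement $vR_ju$. Then (inc) and (conv) allow us to infer some of these statements from others. Accordingly, let $\to^*$ be the reflexive transitive closure on $I\times\{+,-\}$ of the arrows
\[
(i,\varepsilon)\to(j,\varepsilon)\ \text{ for each } R_i\subseteq R_j \text{ in }\Gamma,\qquad
(i,\varepsilon)\to(j,-\varepsilon)\ \text{ for each } R_i\subseteq R_j^{-1} \text{ in }\Gamma,
\]
where $\varepsilon\in\{+,-\}$. In every frame satisfying $\Gamma$,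
\begin{equation}\label{eq:infer}
\begin{aligned}
&uR_iv\text{ and }(i,+)\to^*(j,+)\ \text{ imply }\ uR_jv,\\
&uR_iv\text{ and }(i,+)\to^*(j,-)\ \text{ imply }\ vR_ju.
\end{aligned}
\end{equation}
Given a depth $d$, put $E=I$ and
\[
E_j^+=\{i:(i,+)\to^*(j,+)\},\qquad E_j^-=\{i:(i,+)\to^*(j,-)\}.
\]
Let $L_j=\{0,\dots,d\}$ if $(i,+)\to^*(j,\varepsilon)$ for some $\varepsilon$ and some $i$ such that (ref) for $i$ is in $\Gamma$, and let $L_j=\{d\}$ otherwise. The loops below level $d$ are those forced by reflexivity. The loops at level $d$ serve seriality: the truncated nodes have no children. They need not reflect anything in the original frame, but (U1) only concerns levels below $d$.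

\begin{lemma}\label{lem:rule}
\begin{enumerate}
\item[(a)] For every decorated tree $T$ over $I$ of height $\le d$, $\mathrm{Fr}(T)$ satisfies all conditions \textup{(inc)}, \textup{(conv)}, \textup{(ref)} in $\Gamma$.
\item[(b)] If $T$ is the unraveling to depth $d$ of a frame $F$ satisfying $\Gamma$, then \textup{(U1)} and \textup{(U2)} hold, and $\mathrm{Fr}(T)$ satisfies all conditions \textup{(ser)} in $\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $R_a\subseteq R_b$ is in $\Gamma$, then $(a,\varepsilon)\to(b,\varepsilon)$ gives $E_a^+\subseteq E_b^+$, $E_a^-\subseteq E_b^-$ and $L_a\subseteq L_b$, hence the inclusion holds in $\mathrm{Fr}(T)$. If $R_a\subseteq R_b^{-1}$ is in $\Gamma$, then $(a,\varepsilon)\to(b,-\varepsilon)$ gives $E_a^+\subseteq E_b^-$, $E_a^-\subseteq E_b^+$ and $L_a\subseteq L_b$. Let $sR_at$. If $t$ is a child of $s$, then $e(t)\in E_a^+\subseteq E_b^-$, so $tR_bs$; if $s$ is a child of $t$, then $e(s)\in E_a^-\subseteq E_b^+$, so $tR_bs$; if $s=t$ then $|s|\in L_a\subseteq L_b$, so again $tR_bs$. If (ref) for $i$ is in $\Gamma$, then $(i,+)\to^*(i,+)$ gives $L_i=\{0,\dots,d\}$, which contains all levels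 of $T$.

(b) (U2) holds since $\to^*$ is reflexive. For (U1), let $|\sigma|<d$ and $\sigma R_j\sigma'$. If $\sigma'$ is a child of $\sigma$ with label $i\in E_j^+$, then $\mathrm{end}(\sigma)R_i^F\mathrm{end}(\sigma')$, and \eqref{eq:infer} gives $\mathrm{end}(\sigma)R_j^F\mathrm{end}(\sigma')$. If $\sigma'$ is the parent of $\sigma$ and $i=e(\sigma)\in E_j^-$, then $\mathrm{end}(\sigma')R_i^F\mathrm{end}(\sigma)$, and \eqref{eq:infer} gives $\mathrm{end}(\sigma)R_j^F\mathrm{end}(\sigma')$. If $\sigma'=\sigma$, then $|\sigma|\in L_j$ and $|\sigma|<d$, so $(i,+)\to^*(j,\varepsilon)$ for some $\varepsilon$ and some $i$ with $R_i^F$ reflexive; \eqref{eq:infer} with $u=v=\mathrm{end}(\sigma)$ gives $uR_j^Fu$.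

Let (ser) for $i$ be in $\Gamma$. A node $\sigma$ with $|\sigma|<d$ has a child $\sigma^\frown(i,w)$ for any $w$ with $\mathrm{end}(\sigma)R_i^Fw$, and its label $i$ is in $E_i^+$. A node of level $d$ has a loop because $d\in L_i$.
\end{proof}

\subsection*{Product fmp}

Let $L_1=L_{\Gamma_1}$, $L_2=L_{\Gamma_2}$, and let $\neg\varphi$ be true at $(a,b)$ in a model on $F_1\times F_2$, where $F_k$ satisfies $\Gamma_k$. Let $d_1,d_2$ be the horizontal and vertical depths of $\varphi$, let $X,Y$ be the unravelings from $a,b$ to these depths, and use the rules just defined, for $\Gamma_1,d_1$ and $\Gamma_2,d_2$. By Lemmas~\ref{lem:rule}(b) and~\ref{lem:unravel}, $\neg\varphi$ is true at $(\mathrm{root},\mathrm{root})$ in a model on $\mathrm{Fr}(X)\times\mathrm{Fr}(Y)$.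

In the finite frames, seriality is not guaranteed by Lemma~\ref{lem:rule}(a), but it can be transferred by formulas. Let $\Sigma$ be the set of all subformulas of $\neg\varphi$, of all $\Diamond^h_i\top$ with (ser) for $i$ in $\Gamma_1$, and of all $\Diamond^v_j\top$ with (ser) for $j$ in $\Gamma_2$. These formulas $\Diamond^h_i\top$, $\Diamond_j^v\top$ are true everywhere on $\mathrm{Fr}(X)\times\mathrm{Fr}(Y)$ by Lemma~\ref{lem:rule}(b). Apply Theorem~\ref{thm:core}. By part (a) of it they are true everywhere in $\mathfrak M^*$, so the required relations of $\mathrm{Fr}(X^*)$ and $\mathrm{Fr}(Y^*)$ are serial. Together with Lemma~\ref{lem:rule}(a), $\mathrm{Fr}(X^*)$ and $\mathrm{Fr}(Y^*)$ are finite frames of $L_1$ and $L_2$; and by part (b), $\varphi$ is false at $(\mathrm{root},\mathrm{root})$.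

\subsection*{Size of the frames and decidability}

Put $c=(|E^2|+1)\,2^{|\Sigma|(d_1+1)}$, $c_{d_2}=c$ and $c_l=c\,2^{c_{l+1}}$ for $l<d_2$; thus $c_l\le c_0$ for all $l$. The colors used for $M_x$ lie in $\mathcal P(\Sigma)^{k+1}$ with $k=|x|\le d_1$. By Lemma~\ref{lem:collapse}(c), applied to $Y$ with this set of colors, for all $x$ of a fixed level of $X$ the codes at level $l$ of $Y$ belong to one set of size $\le c_l$, and at most $c_0$ different trees $M_x$ occur. The children of a node of $M_x$ correspond to distinct codes of one level $l\ge1$, so we may take $K=c_0$. Since a tree of height $\le d$ in which every node has at most $B$ children has at most $\sum_{l\le d}B^l\le(1+B)^d$ nodes, we get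
\[
|M_x|\le(1+K)^{d_2},\qquad |Y^*|\le\bigl(1+K^{d_1+1}\bigr)^{d_2},\qquad
|X^*|\le\Bigl(1+|E^1|\,c_0\,(1+K)^{d_2|Y^*|}\Bigr)^{d_1}.
\]
For the last estimate, a node $\xi$ of $X^*$ of level $k$ has at most as many children as there are classes of children of $x_k$ (at most $|E^1|c_0$) times the maximal number of maps from $Y^*$ to one tree $M_z$ (at most $(1+K)^{d_2|Y^*|}$).

These bounds are computable from $\varphi$, $\Gamma_1$, $\Gamma_2$. So $\varphi\in L_1\times L_2$ can be decided by going through all pairs of frames up to these sizes (up to isomorphism), testing whether they satisfy $\Gamma_1$ and $\Gamma_2$, and testing whether $\varphi$ is refuted by some valuation of its variables on their product. This completes the proof of Theorem~\ref{thm:B}. \qed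

\section{Transitivity: proof of Proposition~\ref{prop:C}}\label{sec:trans}

A rule only relates neighboring nodes of a tree, whereas transitivity concerns two consecutive steps. This is not just a limitation of the method.

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $\Box^h$ be the box of the transitive relation $R$, let $\Box_j$ be a box of $L_2$, write $\Box^+\psi=\psi\wedge\Box^h\psi$, and let
\[
\vartheta=\Box^+\bigl(\Diamond^h\top\wedge\Diamond^v_j(p\wedge\Box^h\neg p)\bigr).
\]

\emph{The formula $\vartheta$ is satisfiable.} Let $F_1=(\omega,<)$, with $>$ as the converse relation in the case of $\mathbf{K4.t}$, and let $F_2$ have universe $\omega$ and all relations equal to $\omega\times\omega$. The frame $F_2$ satisfies all one-step conditions, so it is an $L_2$-frame. Let $p$ be true exactly at the points $(k,k)$. For every $k$ we have $(k,0)\models\Diamond^h\top$. Moreover $(k,k)\models p\wedge\Box^h\neg p$, since $p$ is false at $(k',k)$ for all $k'>k$; and $(k,k)$ is vertically accessible from $(k,0)$. Hence $(0,0)\models\vartheta$.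

\emph{The formula $\vartheta$ is not satisfiable if $F_1$ is finite.} Let $R$ be a transitive relation on a finite set and let $(a,b)\models\vartheta$. Every element of $A=\{a\}\cup R(a)$ has an $R$-successor, because $\Diamond^h\top$ holds at $(x,b)$ for all $x\in A$; by transitivity this successor is in $A$. As $A$ is finite, it contains an $R$-cycle, and by transitivity there is $x\in A$ with $xRx$. Since $(x,b)\models\Diamond^v_j(p\wedge\Box^h\neg p)$, there is $y$ with $(x,y)\models p\wedge\Box^h\neg p$. Now $xRx$ gives $(x,y)\models p\wedge\neg p$, a contradiction.

So $\neg\vartheta$ does not belong to the product logic, but it is not refuted in any product of finite frames of the two logics.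
\end{proof}

\begin{thebibliography}{9}
\bibitem{GS00} Gabbay and Shehtman, 2000.
\bibitem{GS02} Gabbay and Shehtman, 2002.
\bibitem{SQ} \emph{Squares of modal logics and relation algebras}, \url{https://renyi.hu/conferences/lrb15/slides/LRB15-Shehtman.pdf}.
\end{thebibliography}

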